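# Closed subspaces of $\ell_1(\Gamma)$ and norming $\Sigma$-subspaces

## 1. $\Sigma$-subspaces, norming subspaces and separable complements

All Banach spaces are real, "operator" means bounded linear operator, "subspace" of a Banach space means closed linear subspace (except that linear subspaces of a dual space need not be closed), and "countable" includes finite. The closed unit ball of $X$ is $B_X$, the least cardinality of a dense subset of $X$ is $\operatorname{dens}X$, and $X\cong Z$ means that $X$ and $Z$ are linearly isomorphic. A subset of $X$ is linearly dense if its linear span is dense.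

For a set $\Gamma$, $\ell_1(\Gamma)$ is the space of absolutely summable real functions on $\Gamma$, with unit vectors $e_\gamma$ and coordinate functionals $e_\gamma^*$. For $A\subset\Gamma$ we write $\ell_1(A)\subset\ell_1(\Gamma)$ for the vectors supported in $A$. Similarly $c_0(J)\subset c_0(I)$ when $J\subset I$.

**Definition 1.** A linear subspace $S\subset X^*$ is a *$\Sigma$-subspace* of $X^*$ if there is a linearly dense set $M\subset X$ such that
$$S=\{f\in X^*:\ \{m\in M: f(m)\neq 0\}\text{ is countable}\}.$$

**Example 2.** Let $X=\ell_1(\Gamma)$ and let $M=\{e_\gamma:\gamma\in\Gamma\}$. Here $X^*=\ell_\infty(\Gamma)$, and $f(e_\gamma)$ is the coordinate $f(\gamma)$. So $S$ is the set of bounded functions on $\Gamma$ with countable support. If $\Gamma$ is uncountable, the constant function $1$ is not in $S$.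

**Definition 3.** A linear subspace $S\subset X^*$ is *norming* if
$$|x|=\sup\{|f(x)|: f\in S,\ \|f\|\le 1\}$$
defines a norm on $X$ equivalent to the original one. It is *$1$-norming* if $|x|=\|x\|$ for all $x\in X$.

The inequality $|x|\le\|x\|$ is automatic, and $|\cdot|$ is always a seminorm. So $S$ is norming exactly when $|x|\ge c\|x\|$ for some $c>0$ and all $x$.

**Example 4.** The $\Sigma$-subspace of Example 2 is $1$-norming: each $x\in\ell_1(\Gamma)$ has countable support, so the function $\operatorname{sgn}x$ belongs to $S$, has norm at most $1$, and takes the value $\|x\|$ at $x$.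

The two notions differ. In $X=c_0$, $X^*=\ell_1$, let $S=\{f: f_1=\sum_{n\ge2}f_n\}$. If $f\in S$ and $\|f\|\le1$, then $|f_1|\le\sum_{n\ge2}|f_n|\le1-|f_1|$, so $|f_1|\le\frac12$ and $|e_1|\le\frac12<\|e_1\|$; thus $S$ is not $1$-norming. It is norming with $c=\frac12$. Indeed let $x\in c_0$ and choose $n$ with $|x_n|=\|x\|$. If $n\ge2$, use $\frac12(e_n^*-e_m^*)\in S$; if $n=1$, use $\frac12(e_1^*+e_m^*)\in S$. As $m\to\infty$ the values at $x$ tend to $\frac12x_n$.

**Definition 5.** $X$ is *Plichko* (resp. *$1$-Plichko*) if $X^*$ contains a norming (resp. $1$-norming) $\Sigma$-subspace.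

**Example 6.** By Example 4, $\ell_1(\Gamma)$ is $1$-Plichko for every $\Gamma$. Every separable space $X$ is $1$-Plichko: take $M$ countable and dense. Then the countability condition is empty, $S=X^*$, and $X^*$ is $1$-norming by Hahn–Banach.

**Definition 7.** $X$ has the *separable complementation property* (SCP) if each separable subspace of $X$ lies in a separable subspace that is complemented in $X$. $X$ has *property $(\sigma)$* if for each separable subspace $K\subset X$ there is an operator $P:X\to X$ with separable range and $P|_K=\mathrm{id}$.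

If $K$ lies in a separable complemented subspace $Z$, a projection onto $Z$ serves as $P$. So SCP implies $(\sigma)$.

**Example 8.** $\ell_1(\Gamma)$ has SCP. Let $K$ be separable and let $A$ be the union of the supports of the vectors in a countable dense subset of $K$. Then $A$ is countable and $K\subset\ell_1(A)$, and the restriction $R_A:z\mapsto z|_A$ is a projection of $\ell_1(\Gamma)$ onto the separable space $\ell_1(A)$.

## 2. Are all subspaces of $\ell_1(\Gamma)$ Plichko?

The space $\ell_1(\Gamma)$ is $1$-Plichko in the most transparent way. Does this pass to its subspaces? The question, taken from "Valdivia Compact Spaces in Topology and Banach Space Theory", reads: is every subspace of $\ell_1(\Gamma)$ $1$-Plichko, or at least Plichko? We shall prove that the answer to both versions is no: there is a closed subspace of $\ell_1(\omega_1)$ that is not Plichko, hence not $1$-Plichko. The precise statements are as follows.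

**Theorem A.** For a set $\Gamma$ the following are equivalent:

1. $\Gamma$ is countable;
2. every closed subspace of $\ell_1(\Gamma)$ is $1$-Plichko;
3. every closed subspace of $\ell_1(\Gamma)$ is Plichko;
4. every closed subspace of $\ell_1(\Gamma)$ has SCP;
5. every closed subspace of $\ell_1(\Gamma)$ has $(\sigma)$.

**Theorem B.** Let $Y$ be a Banach space, $C\subset Y$ a closed subspace isomorphic to $c_0$ with $Y/C\cong c_0(I)$, where $I$ is any set. Let $q:\ell_1(\Gamma)\to Y$ be any surjective operator and $X=\ker q$. The following are equivalent: (a) $C$ is complemented in $Y$; (b) $X$ is Plichko; (c) $X$ has SCP; (d) $X$ has $(\sigma)$.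

Theorem B has this form because every closed subspace $X$ of $\ell_1(\Gamma)$ is the kernel of the quotient map $\ell_1(\Gamma)\to\ell_1(\Gamma)/X$, while every Banach space $Y$ is a quotient of some $\ell_1(\Gamma)$ (Fact 10 below). So we may start from a convenient $Y$ and study kernels. Here are the textbook facts that we use.

**Fact 9 (open mapping).** If $T:U\to V$ is a surjective operator between Banach spaces, there is $\kappa_0$ such that each $v\in V$ is $Tu$ with $\|u\|\le\kappa_0\|v\|$. Consequently, if an operator $G:U\to W$ vanishes on $\ker T$, then $G'(Tu)=Gu$ defines an operator $G':V\to W$: it is well defined since $G$ vanishes on $\ker T$, and $\|G'\|\le\kappa_0\|G\|$.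

**Fact 10 (operators from $\ell_1(\Gamma)$).** For a bounded family $(u_\gamma)$ in a Banach space $U$ there is a unique operator $\ell_1(\Gamma)\to U$ with $e_\gamma\mapsto u_\gamma$, and its norm is $\sup_\gamma\|u_\gamma\|$. Two consequences:

- *Quotients.* If $D\subset B_Z$ is dense in $B_Z$, the operator $\ell_1(D)\to Z$, $e_d\mapsto d$, is onto. Given $z\in B_Z$, pick $d_1\in D$ with $\|z-d_1\|\le\frac12$. Then $2(z-d_1)\in B_Z$, so there is $d_2\in D$ with $\|2(z-d_1)-d_2\|\le\frac12$. Continuing, $z=\sum_{k\ge1}2^{1-k}d_k$, the image of $\sum_k2^{1-k}e_{d_k}$.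
- *Lifting.* If $T:U\to V$ is onto and $G:\ell_1(\Gamma)\to V$ is an operator, there is an operator $L:\ell_1(\Gamma)\to U$ with $TL=G$: let $Le_\gamma=u_\gamma$, where $Tu_\gamma=Ge_\gamma$ and $\|u_\gamma\|\le\kappa_0\|G\|$.

**Fact 11 (countable supports).** Vectors of $\ell_1(\Gamma)$ and of $c_0(I)$ have countable support, and $c_0(I)^*=\ell_1(I)$; so functionals on $c_0(I)$ have countable support too.

**Fact 12 (Sobczyk's theorem, Bull. AMS 47 (1941)).** If $E$ is a separable Banach space and $C\subset E$ is a closed subspace isomorphic to $c_0$, then $C$ is complemented in $E$.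

For completeness, here is a proof. Let $j:C\to c_0$ be an isomorphism. The functionals $f_n=e_n^*\circ j$ satisfy $\|f_n\|\le\|j\|$ and $f_n(x)\to0$ for each $x\in C$. Extend them to $F_n\in E^*$ with $\|F_n\|\le\|j\|$. On bounded subsets of $E^*$ the weak* topology is given by $d(f,g)=\sum_k2^{-k}|(f-g)(x_k)|$, where $(x_k)$ is dense in $B_E$. Let $W$ be the weak* compact set of all $g\in E^*$ with $\|g\|\le\|j\|$ and $g|_C=0$. Then $d(F_n,W)\to0$: otherwise some subsequence stays at distance at least $\varepsilon>0$ from $W$ and converges weak* to some $F$ with $\|F\|\le\|j\|$; on $C$ we get $F(x)=\lim f_n(x)=0$, so $F\in W$, a contradiction. Choose $G_n\in W$ with $d(F_n,G_n)\to0$. Then $F_n-G_n\to0$ weak*, the norms are at most $2\|j\|$, and $F_n-G_n=f_n$ on $C$. So $x\mapsto j^{-1}\big(((F_n-G_n)(x))_n\big)$ is a projection of $E$ onto $C$.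

## 3. Countable $\Gamma$, coordinate subspaces and a hyperplane

If $\Gamma$ is countable, every subspace of $\ell_1(\Gamma)$ is separable, hence $1$-Plichko by Example 6. So only uncountable $\Gamma$ matters. The subspaces $\ell_1(A)$ are $1$-Plichko by Example 4.

Here is a subspace that is not spanned by unit vectors. Fix $0\in\Gamma$ and let $X=\{x\in\ell_1(\Gamma):\sum_\gamma x(\gamma)=0\}$. Every $x\in X$ equals $\sum_{\gamma\ne0}x(\gamma)(e_\gamma-e_0)$, so $M=\{e_\gamma-e_0:\gamma\neq0\}$ is linearly dense. A functional on $X$ is the restriction of some $f\in\ell_\infty(\Gamma)$, and it lies in the $\Sigma$-subspace given by $M$ exactly when $f(\gamma)=f(0)$ for all but countably many $\gamma$. Given $x\in X$, let $f=\operatorname{sgn}x$ on $\operatorname{supp}x$ and let $f$ be constant off $\operatorname{supp}x$, with value $\operatorname{sgn}x(0)$. (If $0\notin\operatorname{supp}x$, this value is $0$.) Then $f(\gamma)=f(0)$ off the countable set $\operatorname{supp}x$, $\|f\|_\infty\le1$ and $f(x)=\|x\|$. So $X$ is $1$-Plichko.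

Small cases give no sign of trouble. To find it we need a property that every Plichko space must have, and that can be tested on kernels.

## 4. Plichko spaces have separable complements

**Lemma 13.** Every Plichko space $X$ has SCP.

*Proof.* Let $S$ be a norming $\Sigma$-subspace given by $M$, with the equivalent norm $|x|=\sup\{|f(x)|:f\in S,\|f\|\le1\}$, and let $K\subset X$ be a separable subspace.

**Step 1: a countable set $N\subset M$ closed under norming.** We want a countable $N\subset M$ whose closed span contains $K$ and is normed by functionals that vanish on $M\setminus N$. Since $\operatorname{span}M$ is dense, each vector in a countable dense subset of $K$ is a limit of a sequence in $\operatorname{span}M$; this uses countably many elements of $M$, which form a countable $N_0\subset M$ with $K\subset\overline{\operatorname{span}}\,N_0$.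

Let a countable $N_n\subset M$ be given. The space $\overline{\operatorname{span}}\,N_n$ is separable. For each $x$ in a countable dense subset of it choose countably many $f\in S\cap B_{X^*}$ with $\sup|f(x)|=|x|$. Together they form a countable $D_n\subset S\cap B_{X^*}$ with $|x|=\sup_{f\in D_n}|f(x)|$ on a dense subset of $\overline{\operatorname{span}}\,N_n$. Since $|f(x)-f(x')|\le|x-x'|$ for $f\in S\cap B_{X^*}$, both sides are $1$-Lipschitz for $|\cdot|$, so the equality holds on all of $\overline{\operatorname{span}}\,N_n$. Put
$$N_{n+1}=N_n\cup\bigcup_{f\in D_n}\{m\in M:f(m)\ne0\}.$$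
This is countable because $D_n\subset S$ is countable.

Let $N=\bigcup_nN_n$, $D=\bigcup_nD_n$, $X_N=\overline{\operatorname{span}}\,N$ and $L=\overline{\operatorname{span}}(M\setminus N)$. On the dense subset $\bigcup_n\overline{\operatorname{span}}\,N_n$ of $X_N$ we have $|x|=\sup_{f\in D}|f(x)|$, and by the same Lipschitz argument this holds on $X_N$. If $f\in D_n$, then $f$ vanishes on $M\setminus N_{n+1}\supset M\setminus N$; so every $f\in D$ vanishes on $L$.

**Step 2: $X=X_N\oplus L$.** This finishes the proof, as $X_N$ is separable and contains $K$. For $x\in X_N$ and $y\in L$,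
$$|x|=\sup_{f\in D}|f(x)|=\sup_{f\in D}|f(x+y)|\le|x+y| .$$
If $x=-y\in X_N\cap L$, this gives $|x|\le 0$, so $X_N\cap L=\{0\}$. If $(x_k+y_k)$ is Cauchy with $x_k\in X_N$, $y_k\in L$, then $(x_k)$ is Cauchy by the inequality, hence so is $(y_k)$, and the limit of $(x_k+y_k)$ lies in $X_N+L$. So $X_N+L$ is closed. It contains $M$, so it is $X$. The projection $x+y\mapsto x$ is bounded by the inequality. $\square$

To answer the question negatively it therefore suffices to find $X\subset\ell_1(\Gamma)$ that fails SCP. We shall even make it fail $(\sigma)$.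

## 5. Coordinate restrictions, operators that descend to $Y$, and the missing extension

Let $X=\ker q$ with $q:\ell_1(\Gamma)\to Y$ onto. The first thing to try is to prove that $X$ has SCP in the manner of Example 8: for a separable $K\subset X$ pick a countable $A$ with $K\subset\ell_1(A)$ and restrict $R_A$ to $X$. The problem is that $R_A$ must map $X$ into $X$, and enlarging $A$ need not help.

**Example 14.** Let $I$ be uncountable, let $D$ be the set of finitely supported rational-valued $y\in c_0(I)$ with $\|y\|\le1$, and let $q_0:\ell_1(D)\to c_0(I)$, $q_0e_y=y$. This is onto by Fact 10, since $D$ is dense in the unit ball. Let $X_0=\ker q_0$. If $A\subset D$ is countable and contains some $y\ne0$, then $R_A(X_0)\not\subset X_0$. Indeed choose $i\in I$ outside the supports of all elements of $A$ and let $y'=1_{\{i\}}$. As $y,y'$ have disjoint supports, $y+y'\in D$, and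
$$x=e_{y+y'}-e_y-e_{y'}\in X_0 .$$
Neither $y+y'$ nor $y'$ is in $A$, so $R_Ax=-e_y\notin X_0$. Taking $K$ spanned by $e_y-2e_{y/2}$ with $y\neq 0$, no countable $A$ with $K\subset\ell_1(A)$ works.

Still, $X_0$ has SCP. Instead of deleting coordinates of $\ell_1(D)$, move them: for $J\subset I$ let $T_Je_y=e_{y1_J}$. Then $q_0T_J=Q_Jq_0$, where $Q_J$ is multiplication by $1_J$ on $c_0(I)$, so $T_J(X_0)\subset X_0$. Also $T_J^2=T_J$, and for countable $J$ the range of $T_J$ is separable, because only countably many $y\in D$ are supported in $J$. If $J$ contains the supports of all $y$ that occur in vectors of a countable dense subset of $K$, then $T_J=\mathrm{id}$ on $K$. So $T_J(X_0)$ is a separable complemented subspace of $X_0$ containing $K$.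

What worked is that $T_J$ *descends* to $Y$. In general an operator $T$ on $\ell_1(\Gamma)$ maps $X=\ker q$ into itself exactly when $qT=Qq$ for some operator $Q$ on $Y$: if $T(X)\subset X$, then $qT$ vanishes on $\ker q$ and Fact 9 gives $Q$; the converse is clear. So for a counterexample we look for $Y$ with too few operators of separable range. Sobczyk's theorem provides a criterion.

**Remark 15.** If $C\subset Y$ is isomorphic to $c_0$ and not complemented in $Y$, then no operator $Q:Y\to Y$ with separable range satisfies $Q|_C=\mathrm{id}$. Otherwise $E=\overline{Q(Y)}$ is separable and contains $C$; let $s:E\to C$ be a projection (Fact 12). Then $sQ$ is a projection of $Y$ onto $C$.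

Now let $C\subset Y$ be uncomplemented, $A_0\subset\Gamma$ countable with $q(\ell_1(A_0))\supset C$, and suppose that $P:X\to X$ has separable range and is the identity on $K=X\cap\ell_1(A_0)$. We want a contradiction. If $P$ were the restriction of an operator $T$ on $\ell_1(\Gamma)$ with separable range and $T=\mathrm{id}$ on $\ell_1(A_0)$, then $T$ would descend to an operator $Q$ on $Y$ with separable range and $Q|_C=\mathrm{id}$, contradicting Remark 15.

Extending $P$ to $X+\ell_1(A_0)$ by the identity on $\ell_1(A_0)$ causes no difficulty: this is what $P|_K=\mathrm{id}$ is for. Call the result $P_1$; it takes values in some $\ell_1(A)$ with $A$ countable. The further extension from $X+\ell_1(A_0)$ to $\ell_1(\Gamma)$ is where we get stuck. Hahn–Banach extends each coordinate $e_a^*\circ P_1$ to a functional $h_a$ with $\|h_a\|\le\|P_1\|$, but this only bounds $\sup_a|h_a(z)|$. We need a bound on $\sum_a|h_a(z)|$, and nothing forces one.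

The way past this point is not to extend to all of $\ell_1(\Gamma)$. The bound on $\sum_a|h_a(z)|$ amounts to the inequalities $\sum_ac_ah_a(z)\le\lambda\|c\|_\infty\|z\|$, one for each finitely supported rational $c$, and there are only countably many $c$. For each $c$ Hahn–Banach does give *some* extension $h_c$ of $\sum_ac_ae_a^*\circ P_1$ with the right norm. The discrepancy $h_c-\sum_ac_ah_a$ vanishes on the domain of $P_1$. If the quotient by this domain is a $c_0(I')$, the discrepancy is a functional on $c_0(I')$, so it has countable support. All discrepancies together live on a countable set $J_1$ of coordinates. Off $J_1$ the extension exists; on $J_1$ everything in $Y$ is separable, and Sobczyk's theorem handles that part directly. This is why the hypothesis $Y/C\cong c_0(I)$ appears.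

## 6. From an operator on $\ker q$ to a projection of $Y$ onto $C$

**Setting.** $Y$ is a Banach space and $C\subset Y$ is a closed subspace isomorphic to $c_0$. $\pi:Y\to c_0(I)$ is a surjective operator with $\ker\pi=C$. For $J\subset I$ put $Y_J=\pi^{-1}(c_0(J))$. This is a closed subspace containing $C$, and $Y_\emptyset=C$. If $J$ is countable, then $C$ and $Y_J/C\cong c_0(J)$ are separable, hence so is $Y_J$. Finally $q:\ell_1(\Gamma)\to Y$ is a surjective operator and $X=\ker q$.

**Proposition 16.** Suppose $A_0\subset\Gamma$ and $J_0\subset I$ are countable with $q(\ell_1(A_0))=Y_{J_0}$, and put $K=X\cap\ell_1(A_0)$. If there is an operator $P:X\to X$ with separable range and $P|_K=\mathrm{id}$, then $C$ is complemented in $Y$.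

*Proof.* Since $P(X)$ is separable, there is a countable $A\supset A_0$ with $P(X)\subset\ell_1(A)$.

**Step 1: extend $P$ by the identity on $\ell_1(A_0)$.** The purpose is to enlarge the domain of $P$ from $X$ to the full preimage of $Y_{J_0}$. Let
$$H=q^{-1}(Y_{J_0})=X+\ell_1(A_0).$$
The second equality: if $qz\in Y_{J_0}$, then $qz=qa$ for some $a\in\ell_1(A_0)$, so $z=(z-a)+a$ with $z-a\in X$; conversely $q(x+a)=qa\in Y_{J_0}$. As a preimage of a closed subspace, $H$ is closed. Define
$$P_1:H\to\ell_1(A),\qquad P_1(x+a)=Px+a\quad(x\in X,\ a\in\ell_1(A_0)).$$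
It is well defined: if $x+a=x'+a'$, then $x'-x=a-a'$ lies in $X\cap\ell_1(A_0)=K$, so $Px'-Px=P(x'-x)=a-a'$, that is, $Px'+a'=Px+a$. It is clearly linear. It is bounded by Fact 9 applied to the surjection $X\oplus\ell_1(A_0)\to H$, $(x,a)\mapsto x+a$: the operator $(x,a)\mapsto Px+a$ vanishes on its kernel.

**Step 2: extend $P_1$ to $q^{-1}(Y_{J_2})$ with $I\setminus J_2$ countable.** Let $\lambda=\|P_1\|$. For each finitely supported rational $c=(c_a)_{a\in A}$ consider $\varphi_c=\sum_ac_a\,e_a^*\circ P_1\in H^*$. Since $|\varphi_c(h)|\le\|c\|_\infty\|P_1h\|$, we have $\|\varphi_c\|\le\lambda\|c\|_\infty$. By Hahn–Banach choose an extension $h_c\in\ell_1(\Gamma)^*$ of $\varphi_c$ with $\|h_c\|\le\lambda\|c\|_\infty$. Let $h_a$ be the one chosen for the unit vector at $a$, so that $h_a|_H=e_a^*\circ P_1$. On $H$ both $h_c$ and $\sum_ac_ah_a$ equal $\varphi_c$, so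
$$g_c=h_c-\sum_{a}c_ah_a\quad\text{vanishes on }H. \tag{1}$$

Let $\rho:c_0(I)\to c_0(I\setminus J_0)$ be the restriction. The operator $\rho\pi q:\ell_1(\Gamma)\to c_0(I\setminus J_0)$ is onto, and its kernel is $\{z:\pi qz\in c_0(J_0)\}=q^{-1}(Y_{J_0})=H$. By (1) and Fact 9, $g_c=w_c\circ\rho\pi q$ for some functional $w_c\in c_0(I\setminus J_0)^*=\ell_1(I\setminus J_0)$, and $w_c$ has countable support. As $A$ is countable, there are only countably many $c$. Hence
$$J_1=\bigcup_c\operatorname{supp}w_c\subset I\setminus J_0$$
is countable. Put $J_2=I\setminus J_1\supset J_0$ and $H_2=q^{-1}(Y_{J_2})\supset H$.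

Let $z\in H_2$. Then $\pi qz$ vanishes on $J_1$, so $\rho\pi qz$ does too, and $g_c(z)=w_c(\rho\pi qz)=0$ for all $c$. By (1),
$$\sum_ac_ah_a(z)=h_c(z)\le\lambda\|c\|_\infty\|z\|\qquad\text{for all finitely supported rational }c .$$
For a finite $F\subset A$ take $c_a=\operatorname{sgn}h_a(z)$ on $F$ and $c_a=0$ elsewhere, which is a rational choice. This gives $\sum_{a\in F}|h_a(z)|\le\lambda\|z\|$. As $F$ is arbitrary,
$$P_2z:=(h_a(z))_{a\in A}\in\ell_1(A),\qquad\|P_2z\|\le\lambda\|z\| .$$
So $P_2:H_2\to\ell_1(A)$ is an operator, and it extends $P_1$ because $h_a|_H=e_a^*\circ P_1$.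

**Step 3: descend to $Y$ and project $Y_{J_2}$ onto $C$.** Now we carry out the argument of Remark 15 on $Y_{J_2}$. For $x\in X$ we have $qP_2x=qPx=0$, because $P(X)\subset X=\ker q$. Thus $qP_2$ vanishes on $X$. Since $q:H_2\to Y_{J_2}$ is onto with kernel $X$, Fact 9 gives an operator
$$R:Y_{J_2}\to Y,\qquad R(qz)=qP_2z\quad(z\in H_2).$$
If $y\in Y_{J_0}$, write $y=qa$ with $a\in\ell_1(A_0)$. Then $Ry=qP_1a=qa=y$. In particular $R$ is the identity on $C\subset Y_{J_0}$. The range of $R$ lies in the separable space $E=\overline{q(\ell_1(A))}$, which contains $q(\ell_1(A_0))=Y_{J_0}\supset C$. Let $s:E\to C$ be a projection (Fact 12). Then $p=sR:Y_{J_2}\to C$ is an operator that is the identity on $C$.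

**Step 4: add the countable part $J_1$.** It remains to pass from $Y_{J_2}$ to $Y$. Since $J_1$ is countable, $Y_{J_1}$ is separable, so by Fact 12 there is a projection $t:Y_{J_1}\to C$. We have $Y=Y_{J_1}+Y_{J_2}$: given $y\in Y$, write $\pi y=u_1+u_2$ with $u_k\in c_0(J_k)$ and choose $y_1$ with $\pi y_1=u_1$; then $y_1\in Y_{J_1}$ and $y-y_1\in Y_{J_2}$. Moreover $Y_{J_1}\cap Y_{J_2}=\pi^{-1}(c_0(J_1)\cap c_0(J_2))=\pi^{-1}(0)=C$. Define
$$y_1+y_2\mapsto ty_1+py_2\qquad(y_k\in Y_{J_k}).$$
If $y_1+y_2=y_1'+y_2'$, then $y_1-y_1'=y_2'-y_2\in C$, where $t$ and $p$ are both the identity, so $ty_1-ty_1'=py_2'-py_2$ and the map is well defined. It is bounded by Fact 9 applied to the surjection $Y_{J_1}\oplus Y_{J_2}\to Y$. It takes values in $C$ and is the identity on $C$. So it is a projection of $Y$ onto $C$. $\square$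

## 7. Almost disjoint sets, an uncomplemented $c_0$, and Theorem A

We need a $Y$ as in Section 6 in which $C$ is not complemented.

**Step 1: the space $Y$.** Let $\{N_i:i<\omega_1\}$ be distinct infinite subsets of $\mathbb N$ with pairwise finite intersections. Such a family exists: replace $\mathbb N$ by the countable set of finite $0$–$1$ strings and assign to each infinite $0$–$1$ sequence the set of its initial segments. Two different sequences share only finitely many initial segments, and there are at least $\omega_1$ sequences. Let $Y\subset\ell_\infty$ be the closed linear span of $C=c_0$ and $\{1_{N_i}:i<\omega_1\}$.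

**Step 2: $Y/c_0\cong c_0(\omega_1)$ isometrically, with $1_{N_i}+c_0\mapsto b_i$, the unit vectors.** This puts us in the setting of Section 6. Let $F\subset\omega_1$ be finite and $v=\sum_{i\in F}a_i1_{N_i}$. We show that the quotient norm of $v+c_0$ is $\max_F|a_i|$. For $i\in F$ the set $N_i\setminus\bigcup_{j\in F\setminus\{i\}}N_j$ is infinite and $v=a_i$ on it, so $\|v-u\|_\infty\ge|a_i|$ for every $u\in c_0$. Conversely, the pairwise intersections of the $N_i$, $i\in F$, are finite, so off a finite set each $n$ lies in at most one $N_i$ with $i\in F$. Changing $v$ to $0$ on this finite set, which is a change by an element of $c_0$, gives a vector of norm at most $\max_F|a_i|$. Hence $\sum_Fa_i1_{N_i}+c_0\mapsto\sum_Fa_ib_i$ is a well-defined linear isometry from a dense subspace of $Y/c_0$ onto a dense subspace of $c_0(\omega_1)$, and it extends to the completions. Let $\pi:Y\to c_0(\omega_1)$ be the composition with the quotient map.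

**Step 3: $c_0$ is not complemented in $Y$.** Otherwise $Y/c_0\cong c_0(\omega_1)$ would be isomorphic to a complement of $c_0$ in $Y\subset\ell_\infty$, and we would have an injective operator $T:c_0(\omega_1)\to\ell_\infty$. The functionals $e_n^*\circ T\in c_0(\omega_1)^*=\ell_1(\omega_1)$, $n\in\mathbb N$, have countable supports, so some $i<\omega_1$ lies outside all of them. Then $e_n^*(Tb_i)=0$ for all $n$, that is, $Tb_i=0$, a contradiction.

**Step 4: the quotient map and its kernel.** We choose $q$ so that Proposition 16 applies with $J_0=\emptyset$. Let $D_0$ be a countable dense subset of $B_{c_0}$ and $D_1$ a dense subset of $B_Y$ of cardinality $\omega_1$. For $D_1$, take the vectors of norm less than $1$ among the rational combinations of the $1_{N_i}$ and the elements of a countable dense subset of $c_0$; there are at most $\omega_1$ of them, and they include the distinct vectors $\frac121_{N_i}$. Let $\Gamma_0=D_0\sqcup D_1$ be the disjoint union and $q:\ell_1(\Gamma_0)\to Y$, $q(e_d)=d$. By Fact 10, $q$ maps $\ell_1(D_1)$ onto $Y$, so $q$ is onto. Also $q(\ell_1(D_0))=c_0=Y_\emptyset$: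 by Fact 10 with $Z=c_0$. Put $X=\ker q$, a closed subspace of $\ell_1(\Gamma_0)\cong\ell_1(\omega_1)$, the isomorphism being isometric.

**Theorem 17.** Let $K=X\cap\ell_1(D_0)$, a separable subspace of $X$. No operator $P:X\to X$ with separable range is the identity on $K$. So $X$ is a closed subspace of $\ell_1(\Gamma_0)\cong\ell_1(\omega_1)$ that fails $(\sigma)$ and SCP and is not Plichko, a fortiori not $1$-Plichko.

*Proof.* If there were such a $P$, Proposition 16 with $A_0=D_0$ and $J_0=\emptyset$ would make $c_0$ complemented in $Y$, contrary to Step 3. So $X$ fails $(\sigma)$, hence SCP, and by Lemma 13 it is not Plichko. $\square$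

Both versions of the question are thus answered negatively.

*Proof of Theorem A.* (1)⇒(2) and (1)⇒(4): if $\Gamma$ is countable, every closed subspace of $\ell_1(\Gamma)$ is separable, hence $1$-Plichko by Example 6, and it trivially has SCP. (2)⇒(3) is trivial, (3)⇒(4) is Lemma 13, and (4)⇒(5) holds because SCP implies $(\sigma)$. (5)⇒(1): if $\Gamma$ is uncountable, it has a subset of cardinality $\omega_1$, so $\ell_1(\omega_1)$ is isometric to a subspace of $\ell_1(\Gamma)$. Then the $X$ of Theorem 17 is isometric to a closed subspace of $\ell_1(\Gamma)$, which fails $(\sigma)$. $\square$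

## 8. Theorem B: a closing-off argument for (d)⇒(a)

In Theorem B the map $q$ is arbitrary. Fix $\pi:Y\to c_0(I)$, the quotient map $Y\to Y/C$ followed by an isomorphism onto $c_0(I)$, and use the notation of Section 6. The implication (b)⇒(c) is Lemma 13 and (c)⇒(d) is trivial.

*Proof of (d)⇒(a).* Since $X$ has $(\sigma)$, an operator $P$ as in Proposition 16 exists for every choice of $A_0$. So it suffices to find countable $A_0\subset\Gamma$, $J_0\subset I$ with $q(\ell_1(A_0))=Y_{J_0}$.

**Step 1: construction.** We alternately enlarge $J$ so that $q(\ell_1(A))\subset Y_J$ and enlarge $A$ so that $q(\ell_1(A))$ catches a dense part of $Y_J$. By Fact 9 fix $\kappa_0$ and, for every $y\in Y$, some $z_y\in\ell_1(\Gamma)$ with $qz_y=y$ and $\|z_y\|\le\kappa_0\|y\|$. Start with $A^0=J^0=\emptyset$. Given countable $A^n,J^n$, let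
$$J^{n+1}=J^n\cup\bigcup_{\gamma\in A^n}\operatorname{supp}\pi qe_\gamma,\qquad A^{n+1}=A^n\cup\bigcup_{d\in\Delta_{n+1}}\operatorname{supp}z_d,$$
where $\Delta_{n+1}$ is a countable dense subset of the separable space $Y_{J^{n+1}}$. All these sets are countable by Fact 11. Put $A_0=\bigcup_nA^n$, $J_0=\bigcup_nJ^n$ and $\Delta=\bigcup_{n\ge1}\Delta_n$.

**Step 2: $q(\ell_1(A_0))\subset Y_{J_0}$.** If $\gamma\in A_0$, then $\gamma\in A^n$ for some $n$, so $\operatorname{supp}\pi qe_\gamma\subset J^{n+1}\subset J_0$ and $qe_\gamma\in Y_{J_0}$. Since $Y_{J_0}$ is a closed subspace, the inclusion follows.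

**Step 3: $Y_{J_0}\subset q(\ell_1(A_0))$.** First, $\Delta$ is dense in $Y_{J_0}$. Let $y\in Y_{J_0}$ and $\varepsilon>0$. The $J^n$ increase to $J_0$, so some $u\in c_0(J^n)$ with $n\ge1$ satisfies $\|u-\pi y\|<\varepsilon$. By Fact 9 for $\pi$, there is $v\in Y$ with $\pi v=u-\pi y$ and $\|v\|\le\kappa_1\varepsilon$, where $\kappa_1$ depends only on $\pi$. Then $y+v\in Y_{J^n}$, and $\Delta_n$ is dense in $Y_{J^n}$. So $\Delta$ comes within $\kappa_1\varepsilon+\varepsilon$ of $y$.

Now let $y\in Y_{J_0}$. Choose successively $d_1,d_2,\dots\in\Delta$ with $\|y-d_1-\dots-d_k\|\le2^{-k}$; this is possible since the remainders stay in $Y_{J_0}$. Then $y=\sum_kd_k$, and $\|d_k\|\le2^{-k}+2^{1-k}$ for $k\ge2$, so $\sum_k\|d_k\|<\infty$. Hence $\sum_k\|z_{d_k}\|\le\kappa_0\sum_k\|d_k\|<\infty$. Each $z_{d_k}$ is in $\ell_1(A_0)$, so $z=\sum_kz_{d_k}\in\ell_1(A_0)$ and $qz=y$. $\square$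

## 9. Theorem B: kernels of maps onto $c_0(I')$ are Plichko

*Proof of (a)⇒(b).* Suppose $C$ is complemented in $Y$. Then $Y\cong C\oplus Y/C\cong c_0\oplus c_0(I)\cong c_0(I')$ with $I'=I\sqcup\mathbb N$. Composing $q$ with an isomorphism does not change $X=\ker q$, so we may assume $Y=c_0(I')$. If $\Gamma$ is countable, $X$ is separable, hence Plichko. From now on $\kappa=|\Gamma|$ is uncountable.

The plan: the kernel $X_0$ of one special map onto $c_0(I')$ is $1$-Plichko; any two kernels agree up to adding $\ell_1$-spaces; and $X$ absorbs the $\ell_1$-spaces that are added to it.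

**Step 1: the special kernel $X_0$ is $1$-Plichko.** As in Example 14, but now with the infinite set $I'$ in place of $I$, let $D$ be the set of finitely supported rational-valued $y\in c_0(I')$ with $\|y\|\le1$, let $q_0:\ell_1(D)\to c_0(I')$, $q_0e_y=y$ (onto by Fact 10), and let $X_0=\ker q_0$. For $J\subset I'$ let $T_Je_y=e_{y1_J}$. Then
$$\|T_J\|\le1,\qquad T_JT_{J'}=T_{J\cap J'},\qquad q_0T_J=Q_Jq_0,\qquad T_J(X_0)\subset X_0, \tag{2}$$
where $Q_J$ is multiplication by $1_J$. In particular the $T_J$ commute.

We need a linearly dense $M\subset X_0$ such that $f\circ T_J$ vanishes on all but countably many elements of $M$ whenever $J$ is countable. So we split vectors into pieces indexed by finite sets $F$, each killed by $T_J$ unless $F\subset J$. For finite $F\subset I'$ put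
$$U_F=T_F\prod_{i\in F}(\mathrm{Id}-T_{F\setminus\{i\}})=\sum_{G\subset F}(-1)^{|F\setminus G|}T_G . \tag{3}$$
The second equality: expanding the product, the choice of the factors $-T_{F\setminus\{i\}}$ for $i$ in a set $B\subset F$ contributes $(-1)^{|B|}T_F\prod_{i\in B}T_{F\setminus\{i\}}=(-1)^{|B|}T_{F\setminus B}$; put $G=F\setminus B$. (For instance $U_\emptyset=T_\emptyset$ and $U_{\{i\}}=T_{\{i\}}-T_\emptyset$.) Two properties:

- *The pieces add up:* $T_F=\sum_{G\subset F}U_G$. By (3) the right side is $\sum_{G'\subset F}T_{G'}\sum_{G'\subset G\subset F}(-1)^{|G\setminus G'|}$, and the inner sum is $(1-1)^{|F\setminus G'|}$, which is $0$ unless $G'=F$, when it is $1$.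
- *The pieces are killed:* $T_JU_F=0$ whenever $F\not\subset J$. Pick $i\in F\setminus J$. Since the factors commute, it is enough that $T_JT_F(\mathrm{Id}-T_{F\setminus\{i\}})=T_{J\cap F}-T_{J\cap F\setminus\{i\}}=0$, which holds as $i\notin J$.

By (2) and (3), $U_F(X_0)\subset X_0$, and $U_F(X_0)\subset\ell_1(\{y\in D:\operatorname{supp}y\subset F\})$. This index set is countable, so $U_F(X_0)$ is separable. Let $M_F$ be a countable dense subset of $U_F(X_0)$, let $M=\bigcup_FM_F\subset X_0$, the union over all finite $F\subset I'$, and let $S$ be the set of $f\in X_0^*$ that are nonzero at only countably many points of $M$.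

*$M$ is linearly dense in $X_0$.* For $x\in\ell_1(D)$ we have $T_Fx\to x$ along the finite sets $F\subset I'$ directed by inclusion: $T_Fe_y=e_y$ as soon as $F\supset\operatorname{supp}y$, so this holds for finitely supported $x$, and for all $x$ since $\|T_F\|\le1$. If $x\in X_0$, then $T_Fx=\sum_{G\subset F}U_Gx\in\overline{\operatorname{span}}\,M$. So $S$ is a $\Sigma$-subspace.

*$S$ is $1$-norming.* Let $0\neq x\in X_0$. Choose $f\in X_0^*$ with $\|f\|=1$ and $f(x)=\|x\|$. Let $J$ be the union of the sets $\operatorname{supp}y$ over the countably many $y\in D$ with $x(y)\ne0$; it is countable, and $T_Jx=x$. By (2), $f\circ T_J|_{X_0}$ is a functional on $X_0$ of norm at most $1$. It vanishes on $M_F$ for each $F\not\subset J$. Only countably many finite $F$ are contained in $J$, and each $M_F$ is countable, so $f\circ T_J\in S$. Moreover $(f\circ T_J)(x)=f(x)=\|x\|$. Hence $X_0$ is $1$-Plichko.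

**Step 2: $X\oplus\ell_1(D)\cong X_0\oplus\ell_1(\Gamma)$.** This compares the given kernel with the special one. Let
$$B=\{(z,w)\in\ell_1(\Gamma)\oplus\ell_1(D):\ qz=q_0w\},$$
a closed subspace. The projection $B\to\ell_1(D)$, $(z,w)\mapsto w$, is onto because $q$ is onto, and its kernel is $\{(z,0):qz=0\}\cong X$. By the lifting property (Fact 10) there is an operator $L:\ell_1(D)\to\ell_1(\Gamma)$ with $qL=q_0$, and $w\mapsto(Lw,w)$ is a bounded linear right inverse. So $B\cong X\oplus\ell_1(D)$. Exchanging the roles of $q$ and $q_0$, $B\cong X_0\oplus\ell_1(\Gamma)$.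

**Step 3: $\operatorname{dens}X=\kappa$.** This is needed to find a large $\ell_1$ inside $X$. Clearly $\operatorname{dens}X\le\operatorname{dens}\ell_1(\Gamma)=\kappa$. Suppose $\operatorname{dens}X<\kappa$. Let $B$ now denote the union of the supports of the vectors in a dense subset of $X$ of cardinality $\operatorname{dens}X$. Then $X\subset\ell_1(B)$ and $|B|\le\max(\operatorname{dens}X,\omega)<\kappa$, so $\Gamma\setminus B$ is infinite and
$$Y\cong\ell_1(\Gamma)/X=\ell_1(B)/X\oplus_1\ell_1(\Gamma\setminus B)$$
contains an isomorphic copy of $\ell_1$. But a separable subspace of $c_0(I')$ lies in $c_0(J)$ for some countable $J$. The dual $\ell_1(J)$ is separable, and the dual of a subspace is a quotient of the dual, so every separable subspace of $c_0(I')$ has separable dual. The dual $\ell_\infty$ of $\ell_1$ is not separable, a contradiction.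

**Step 4: $X\cong X\oplus\ell_1(\kappa)$.** We find a complemented copy of $\ell_1(\kappa)$ in $X$, spanned by almost disjoint vectors. Choose by induction $x_\alpha\in X$, $\alpha<\kappa$, with
$$\|x_\alpha\|=1,\qquad\|x_\alpha|_{B_\alpha}\|<\tfrac18,\qquad\text{where }B_\alpha=\bigcup_{\beta<\alpha}\operatorname{supp}x_\beta .$$
This is possible: $|B_\alpha|\le\max(|\alpha|,\omega)<\kappa$. If no $x_\alpha$ existed, then $\|x|_{B_\alpha}\|\ge\frac18\|x\|$ for all $x\in X$, so restriction to $B_\alpha$ would embed $X$ isomorphically into $\ell_1(B_\alpha)$, and $\operatorname{dens}X\le\max(|B_\alpha|,\omega)<\kappa$, against Step 3.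

Let $x'_\alpha=x_\alpha|_{\Gamma\setminus B_\alpha}$. Then $\|x'_\alpha\|\ge\frac78$. For $\beta<\alpha$, $\operatorname{supp}x'_\beta\subset\operatorname{supp}x_\beta\subset B_\alpha$, while $\operatorname{supp}x'_\alpha\cap B_\alpha=\emptyset$; so the $x'_\alpha$ are disjointly supported. Let $V:\ell_1(\kappa)\to X$, $Ve_\alpha=x_\alpha$, and let $R:\ell_1(\Gamma)\to\ell_1(\kappa)$ be
$$(Rz)_\alpha=\|x'_\alpha\|^{-1}\sum_{\gamma\in\operatorname{supp}x'_\alpha}\operatorname{sgn}(x'_\alpha(\gamma))\,z(\gamma).$$
By disjointness $\sum_\alpha|(Rz)_\alpha|\le\frac87\sum_\alpha\sum_{\gamma\in\operatorname{supp}x'_\alpha}|z(\gamma)|\le\frac87\|z\|$, so $\|R\|\le\frac87$.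

Compute $RVe_\alpha=Rx_\alpha$. On $\operatorname{supp}x'_\alpha$ we have $x_\alpha=x'_\alpha$, so $(Rx_\alpha)_\alpha=1$. For $\beta\ne\alpha$ the set $\operatorname{supp}x'_\beta$ is disjoint from $\operatorname{supp}x'_\alpha=\operatorname{supp}x_\alpha\setminus B_\alpha$, so it meets $\operatorname{supp}x_\alpha$ only inside $B_\alpha$. Hence
$$\sum_{\beta\ne\alpha}|(Rx_\alpha)_\beta|\le\tfrac87\|x_\alpha|_{B_\alpha}\|<\tfrac17 .$$
So $\|(RV-\mathrm{Id})e_\alpha\|<\frac17$ for all $\alpha$, and by Fact 10 $\|RV-\mathrm{Id}\|\le\frac17<1$. Thus $RV$ is invertible. From $u=(RV)^{-1}R(Vu)$ we see that $V$ is an isomorphism onto its range. The operator $V(RV)^{-1}R|_X$ maps $X$ into $V(\ell_1(\kappa))$ and fixes every $Vu$, so it is a projection of $X$ onto $V(\ell_1(\kappa))\cong\ell_1(\kappa)$. Hence $X\cong X'\oplus\ell_1(\kappa)$ for some $X'$. As $\ell_1(\kappa)\oplus\ell_1(\kappa)\cong\ell_1(\kappa)$,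
$$X\oplus\ell_1(\kappa)\cong X'\oplus\ell_1(\kappa)\oplus\ell_1(\kappa)\cong X'\oplus\ell_1(\kappa)\cong X .$$

**Step 5: $X$ as a sum of Plichko spaces.** Here Steps 1, 2 and 4 are combined. Since $I'$ is infinite, $|D|=|I'|=\operatorname{dens}c_0(I')=\operatorname{dens}Y\le\operatorname{dens}\ell_1(\Gamma)=\kappa$, so $\ell_1(\kappa)\cong\ell_1(D)\oplus\ell_1(\kappa)$. Therefore, using Step 4, this remark, and Step 2,
$$X\cong X\oplus\ell_1(\kappa)\cong X\oplus\ell_1(D)\oplus\ell_1(\kappa)\cong X_0\oplus\ell_1(\Gamma)\oplus\ell_1(\kappa). \tag{4}$$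
The three summands on the right are $1$-Plichko, by Step 1 and Example 6. It remains to check two permanence properties.

*A finite $\ell_1$-sum of Plichko spaces is Plichko.* For two summands $X_1,X_2$ with sets $M_1,M_2$ and $\Sigma$-subspaces $S_1,S_2$, the set $(M_1\times\{0\})\cup(\{0\}\times M_2)$ is linearly dense in $X_1\oplus_1X_2$, and a functional $(f_1,f_2)$ is nonzero at only countably many of its points exactly when $f_1\in S_1$ and $f_2\in S_2$. So the $\Sigma$-subspace is $S_1\oplus S_2$. As $\|(f_1,f_2)\|=\max(\|f_1\|,\|f_2\|)$, the associated seminorm is $|(x_1,x_2)|=|x_1|+|x_2|$, which is equivalent to $\|x_1\|+\|x_2\|$.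

*The Plichko property is invariant under isomorphism.* Let $T:X_1\to X_2$ be an isomorphism and let $M$, $S$ be as in the definition for $X_1$, with $|x|\ge c\|x\|$. The set $T(M)$ is linearly dense in $X_2$, and $g\in X_2^*$ is nonzero at only countably many points of $T(M)$ exactly when $g\circ T\in S$. So the $\Sigma$-subspace given by $T(M)$ is $S'=\{f\circ T^{-1}:f\in S\}$. For $f\in S$ with $\|f\|\le1$ the functional $\|T^{-1}\|^{-1}f\circ T^{-1}$ is in $S'\cap B_{X_2^*}$. Hence the supremum over $S'\cap B_{X_2^*}$ at $z\in X_2$ is at least $\|T^{-1}\|^{-1}|T^{-1}z|\ge\|T^{-1}\|^{-1}c\|T^{-1}z\|\ge\|T^{-1}\|^{-1}c\,\|T\|^{-1}\|z\|$, and $S'$ is norming.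

By (4), $X$ is Plichko. This proves (a)⇒(b), and with (b)⇒(c)⇒(d)⇒(a) Theorem B is proved. $\square$
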